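\title{Countable intersections of unit balls and renormings of $\ell_1(\Gamma)$}

\begin{abstract}
A Banach space has property (I) if, whenever its norm is the pointwise supremum of countably many equivalent norms, its bidual norm is the pointwise supremum of the corresponding bidual norms. The usual norm of $\ell_1(\Gamma)$ fails (I) for every infinite $\Gamma$. We show that $\ell_1(\Gamma)$ nevertheless admits equivalent norms with (I), arbitrarily close to the usual norm, whenever $|\Gamma|^{\aleph_0}=|\Gamma|$, for instance when $|\Gamma|=\mathfrak c$. For infinite $\Gamma$, such a renorming exists if and only if norm convergence to zero of bounded sequences in $\ell_1(\Gamma)$ can be tested on a family of at most $|\Gamma|$ bounded functions. We translate this criterion into cardinal arithmetic: under GCH it holds exactly when $\operatorname{cf}|\Gamma|>\omega$, and for $|\Gamma|=\aleph_1$ it is independent of ZFC.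
\end{abstract}

\section{Property (I), the question and the results}\label{sec:intro}

Let $X=(X,\|\cdot\|)$ be a real Banach space with closed unit ball $B_X$, dual $X^*$ and bidual $X^{**}$. If $B$ is the closed unit ball of an equivalent norm on $X$, we write $B^\circ\subset X^*$ and $B^{\circ\circ}\subset X^{**}$ for the closed unit balls of the dual and of the bidual norm. By Goldstine's theorem, $B^{\circ\circ}$ is the $\sigma(X^{**},X^*)$-closure of $B$ in $X^{**}$.

\begin{definition}\label{def:I}
The space $X$ has \emph{property} (I) if for every countable family $\{B_i\}$ of closed unit balls of norms equivalent to $\|\cdot\|$,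
\[
B_X=\bigcap_i B_i\quad\text{implies}\quad B_{X^{**}}=\bigcap_i B_i^{\circ\circ}.
\]
An equivalent norm on $X$ has property (I) if $X$, endowed with that norm, has it.
\end{definition}

An intersection of unit balls is the unit ball of the supremum of the norms. So (I) says that the identity $\|\cdot\|=\sup_i\|\cdot\|_i$ on $X$ passes to the bidual norms on $X^{**}$. The inclusion $B_{X^{**}}\subset\bigcap_iB_i^{\circ\circ}$ always holds, because $B_X\subset B_i$; the property asks that taking weak$^*$ closures before intersecting create no new points.

Two cases are immediate. If $X$ is reflexive, in particular finite-dimensional, then $B^{\circ\circ}=B$ and every equivalent norm has (I). If the family is finite, the conclusion holds in every space: the convex hull $K$ of the sets $B_i^\circ$ is weak$^*$ compact, and a vector $x\in X$ is bounded by $1$ on $K$ exactly when $x\in\bigcap_iB_i=B_X$; hence $K=B_{X^*}$ by the bipolar theorem, and $\bigcap_iB_i^{\circ\circ}$, the set of functionals bounded by $1$ on $K$, is $B_{X^{**}}$. Countably infinite families in nonreflexive spaces are thus the first case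 in which something can go wrong, and in $\ell_1(\Gamma)$ it does.

\begin{example}\label{ex:l1}
Let $\Gamma$ be infinite and let $\gamma_1,\gamma_2,\dots\in\Gamma$ be distinct. On $\ell_1(\Gamma)$ put
\[
\|v\|_{(n)}=\|v\|_1-\tfrac12\sum_{k\ge n}|v(\gamma_k)| ,
\]
a weighted $\ell_1$-norm with weights $1$ and $\frac12$, and let $B_n$ be its unit ball. The subtracted tails tend to $0$, so $\sup_n\|v\|_{(n)}=\|v\|_1$. Let $F$ be a weak$^*$ cluster point in the bidual of the unit vectors $e_{\gamma_k}$. Since $2e_{\gamma_k}\in B_n$ for $k\ge n$, we have $2F\in B_n^{\circ\circ}$ for every $n$. But $F(\mathbf 1)=1$ for the constant function $\mathbf 1$, so $\|2F\|\ge2$. Hence $\|\cdot\|_1$ fails (I).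
\end{example}

Property (I) depends on the norm, so one may try to repair it by renorming. For countably infinite $\Gamma$ this is impossible: no separable space that contains an isomorphic copy of $\ell_1$ admits an equivalent norm with (I), by Theorem~\ref{thm:C}(1) below. The following question is posed in \cite{IP}.

\begin{quote}
\emph{Does $\ell_1(\Gamma)$ admit an equivalent norm with property \textup{(I)} for some uncountable set $\Gamma$?}
\end{quote}

The natural guess is no. The obstruction in Example~\ref{ex:l1} lives on a countable set of coordinates, and every infinite $\Gamma$ contains such sets. The guess is wrong, because a large index set also offers more room for changing the norm.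

\begin{theorem}\label{thm:A}
If $|\Gamma|^{\aleph_0}=|\Gamma|$, for instance if $|\Gamma|=\mathfrak c$, then for every $\tau>0$ there is a norm $|\cdot|$ on $\ell_1(\Gamma)$ with property \textup{(I)} and $\|\cdot\|_1\le|\cdot|\le(1+\tau)\|\cdot\|_1$.
\end{theorem}

So the answer to the question is yes, in ZFC, with $|\Gamma|=\mathfrak c=2^{\aleph_0}$. In particular, the existence of a renorming with (I) does not pass to complemented subspaces, since $\ell_1$ is complemented in $\ell_1(\mathfrak c)$.

To describe all good index sets we need one notion. A sequence of numbers or vectors is \emph{null} if it converges to $0$. We identify $\ell_1(\Gamma)^*$ with $\ell_\infty(\Gamma)$ through $\langle v,x\rangle=\sum_\gamma v(\gamma)x(\gamma)$, and we say that $(v_k)$ is \emph{null on} $D\subset\ell_\infty(\Gamma)$ if $\langle v_k,x\rangle\to0$ for all $x\in D$.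

\begin{definition}\label{def:schur}
A set $D\subset\ell_\infty(\Gamma)$ is a \emph{Schur family} if every bounded sequence in $\ell_1(\Gamma)$ that is null on $D$ is norm null. We let $\mathfrak z$ be the least cardinality of a Schur family in $\ell_\infty(\mathbb N)$.
\end{definition}

Schur's theorem states that weakly null sequences in $\ell_1(\Gamma)$ are norm null, that is, that $\ell_\infty(\Gamma)$ itself is a Schur family. Thus $\mathfrak z$ is well defined and $\mathfrak z\le\mathfrak c$; it measures how many test functions Schur's theorem needs.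

\begin{theorem}\label{thm:B}
For infinite $\Gamma$ the following are equivalent:
\begin{enumerate}
\item[(a)] $\ell_1(\Gamma)$ admits an equivalent norm with \textup{(I)};
\item[(b)] for each $\tau>0$, $\ell_1(\Gamma)$ admits a norm $|\cdot|$ with \textup{(I)} and $\|\cdot\|_1\le|\cdot|\le(1+\tau)\|\cdot\|_1$;
\item[(c)] $\ell_\infty(\Gamma)$ contains a Schur family of cardinality at most $|\Gamma|$.
\end{enumerate}
The norm $\|\cdot\|_1$ itself never has \textup{(I)} for infinite $\Gamma$, so $\tau=0$ is not allowed in \textup{(b)}.
\end{theorem}

Condition (c) is combinatorial, and the last theorem evaluates it. The cardinals $\mathfrak s$, $\operatorname{cov}(\mathcal N)$, $\operatorname{non}(\mathcal M)$ and $\operatorname{cof}([\kappa]^\omega)$ are recalled in Section~\ref{sec:card}; $\operatorname{dens}X$ is the least cardinality of a norm dense subset of $X$.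

\begin{theorem}\label{thm:C}
Let $\kappa=|\Gamma|$ be infinite, and call $\kappa$ \emph{good} if $\ell_1(\Gamma)$ admits an equivalent norm with \textup{(I)}.
\begin{enumerate}
\item[(1)] $\aleph_1\le\max(\mathfrak s,\operatorname{cov}(\mathcal N))\le\mathfrak z\le\operatorname{non}(\mathcal M)$. If $\kappa<\mathfrak z$, then $\kappa$ is not good. In fact, no Banach space $X$ that contains an isomorphic copy of $\ell_1$ and has $\operatorname{dens}X<\mathfrak z$ admits an equivalent norm with \textup{(I)}.
\item[(2)] If $\operatorname{cof}([\kappa]^\omega)\le\kappa$, for instance if $\kappa=\aleph_n$ with $1\le n<\omega$, then $\kappa$ is good if and only if $\kappa\ge\mathfrak z$.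
\item[(3)] If $\kappa\ge\mathfrak c$ and there is no strong limit cardinal $\lambda$ with $\operatorname{cf}\lambda=\omega$ and $\lambda\le\kappa<2^\lambda$, then $\kappa$ is good. If $\kappa$ is an uncountable strong limit cardinal of cofinality $\omega$, then $\kappa$ is not good.
\item[(4)] Under \textup{GCH}, $\kappa$ is good if and only if $\operatorname{cf}\kappa>\omega$.
\item[(5)] The statement ``$\ell_1(\omega_1)$ admits an equivalent norm with \textup{(I)}'' is true under \textup{CH} and false under $\mathrm{MA}+\neg\mathrm{CH}$.
\end{enumerate}
\end{theorem}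

By (5), the case $|\Gamma|=\aleph_1$ is independent of ZFC. Two ranges are not settled here: $\lambda<\kappa<2^\lambda$ with $\lambda$ an uncountable strong limit cardinal of cofinality $\omega$, and those $\kappa$ with $\mathfrak z\le\kappa<\mathfrak c$ and $\operatorname{cof}([\kappa]^\omega)>\kappa$. For these, Theorem~\ref{thm:B} still gives a necessary and sufficient condition.

The plan is as follows. Section~\ref{sec:dual} turns (I) into a statement about the dual ball: increasing unions of weak$^*$ compact convex sets that are weak$^*$ dense must be norm dense. Section~\ref{sec:spikes} builds a dual ball in which any $|\Gamma|$ prescribed functions are forced into the norm closure of every such union. It remains to pass from $|\Gamma|$ functions to the whole ball of $\ell_\infty(\Gamma)$. Section~\ref{sec:A} does this by compactness when $|\Gamma|^{\aleph_0}=|\Gamma|$, and Section~\ref{sec:B} does it by a least-squares argument when only a Schur family is available.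

\section{The dual form of (I)}\label{sec:dual}

All spaces are real, $w^*$ denotes the topology $\sigma(X^*,X)$, and a set $K$ is \emph{symmetric} if $K=-K$. For $A\subset X^*$ let $A_\circ=\{x\in X:|\langle x,x^*\rangle|\le1\text{ for all }x^*\in A\}$. We use the following standard facts.
\begin{enumerate}
\item[(F1)] (Bipolar theorem.) If $A\subset X^*$ is nonempty, convex and symmetric, its $w^*$-closure is the set of all $x^*$ with $|\langle x,x^*\rangle|\le 1$ for all $x\in A_\circ$. Consequently, if $K$ is $w^*$-compact, convex, symmetric and $aB_{X^*}\subset K\subset bB_{X^*}$ with $0<a\le b$, then $|x|=\sup_{y\in K}\langle x,y\rangle$ is a norm with $a\|\cdot\|\le|\cdot|\le b\|\cdot\|$, unit ball $K_\circ$ and dual unit ball $K$.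
\item[(F2)] The convex hull of finitely many $w^*$-compact convex sets and the sum of two $w^*$-compact sets are $w^*$-compact.
\item[(F3)] If $G\subset X^*$ is norm closed, convex, contains $0$ and does not contain $B_{X^*}$, there is $F\in X^{**}$ with $\|F\|=1$ and $\sup_GF<1$. (Separate a point $x^*\in B_{X^*}\setminus G$ from $G$ and normalize: $\sup_GF<F(x^*)\le1$.)
\item[(F4)] If $X\neq\{0\}$, then $B_{X^*}$ has a $w^*$-dense subset of cardinality at most $\operatorname{dens}X$. (On $B_{X^*}$, $w^*$ is the topology of pointwise convergence on a dense set $S\subset X$. It has a base of at most $|S|$ sets, given by finitely many points of $S$ and rational intervals; pick a point in each nonempty one.)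
\end{enumerate}

An \emph{exhaustion} of $B_{X^*}$ is an increasing sequence $K_1\subset K_2\subset\cdots$ of nonempty $w^*$-compact convex symmetric subsets of $B_{X^*}$ whose union is $w^*$-dense in $B_{X^*}$. Its \emph{hull} is the norm closure $G$ of $\bigcup_nK_n$, a norm closed convex symmetric set.

\begin{proposition}\label{prop:dual}
$X$ has \textup{(I)} if and only if every exhaustion of $B_{X^*}$ has hull $B_{X^*}$.
\end{proposition}

\begin{proof}
Assume the condition on exhaustions, and let $B_X=\bigcap_{i\ge1}B_i$, repeating balls if the family is finite. From $B_X\subset B_i$ we get $B_i^\circ\subset B_{X^*}$. The sets $K_n=\operatorname{conv}(B_1^\circ\cup\dots\cup B_n^\circ)$ are $w^*$-compact by (F2), and $(\bigcup_nK_n)_\circ=\bigcap_iB_i=B_X$, so $(K_n)$ is an exhaustion by (F1). Hence $\bigcup_nK_n$ is norm dense in $B_{X^*}$. If $F\in\bigcap_iB_i^{\circ\circ}$, then $|F|\le1$ on each $B_i^\circ$, hence on $\bigcup_nK_n$, hence on $B_{X^*}$ by norm continuity. So $F\in B_{X^{**}}$.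

Conversely, let $X$ have (I) and let $(K_n)$ be an exhaustion with hull $G\ne B_{X^*}$. Take $F$ as in (F3) and put $r=\max(\sup_GF,\frac12)<1$. The sets $K_n$ need not be dual balls, so we fatten them: $K_n'=\operatorname{conv}(K_n\cup\frac12B_{X^*})$ is, by (F2) and (F1), the dual ball of an equivalent norm with unit ball $B_n=(K_n')_\circ$. Since $\bigcup_nK_n'$ is $w^*$-dense in $B_{X^*}$, we have $\bigcap_nB_n=B_X$. By symmetry $|F|\le r$ on each $K_n'$, so $F/r\in\bigcap_nB_n^{\circ\circ}$, although $\|F/r\|>1$. This contradicts (I).
\end{proof}

The proposition yields one way to prove (I) and one way to refute it. The first is visible in $c_0$, and it is the model for our construction.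

\begin{example}\label{ex:c0}
The space $c_0$ with the supremum norm has (I). Let $(K_n)$ be an exhaustion of $B_{\ell_1}$ with hull $G$. Given $m$ and $\eta>0$, the $w^*$-open set $\{y:y(m)>1-\eta\}$ contains $e_m$, so it contains some $y\in\bigcup_nK_n$. Then $\sum_{k\ne m}|y(k)|\le1-y(m)<\eta$, so $\|y-e_m\|_1<2\eta$. Hence $\pm e_m\in G$ for all $m$, and $G$ contains the norm closed convex hull of these points, which is $B_{\ell_1}$.
\end{example}

The second way goes through sequences.

\begin{corollary}\label{cor:seq}
Let $X$ have \textup{(I)}, let $D\subset B_{X^*}$ be $w^*$-dense in $B_{X^*}$, and let $(v_k)$ be a bounded sequence in $X$ with $\langle v_k,d\rangle\to0$ for all $d\in D$. Then $(v_k)$ is weakly null.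
\end{corollary}

\begin{proof}
Let $\varepsilon>0$, $C=\sup_k\|v_k\|$ and $K_n=\{y\in B_{X^*}:|\langle v_k,y\rangle|\le\varepsilon\text{ for all }k\ge n\}$. These sets are $w^*$-compact, convex, symmetric and increasing, and their union contains $D$. So they form an exhaustion, and Proposition~\ref{prop:dual} applies. Given $x^*\in B_{X^*}$, pick $n$ and $y\in K_n$ with $\|x^*-y\|\le\varepsilon$. Then $|\langle v_k,x^*\rangle|\le\varepsilon+C\varepsilon$ for $k\ge n$. As $\varepsilon$ is arbitrary, $\langle v_k,x^*\rangle\to0$.
\end{proof}

Combined with Schur's theorem, this produces small Schur families. All negative statements of Theorems~\ref{thm:B} and~\ref{thm:C} about renormings come from the next proposition.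

\begin{proposition}\label{prop:nec}
Let $\Delta$ be an infinite set, let $T:\ell_1(\Delta)\to X$ be an isomorphic embedding, and suppose that $X$ admits an equivalent norm with \textup{(I)}. Then $\ell_\infty(\Delta)$ contains a Schur family of cardinality at most $\operatorname{dens}X$.
\end{proposition}

\begin{proof}
Endow $X$ with the norm that has (I), and let $D\subset B_{X^*}$ be $w^*$-dense with $|D|\le\operatorname{dens}X$, as in (F4). We claim that $T^*D$ is a Schur family. Let $(u_k)$ be bounded in $\ell_1(\Delta)$ and null on $T^*D$. Then $(Tu_k)$ is bounded and $\langle Tu_k,d\rangle=\langle u_k,T^*d\rangle\to0$ for $d\in D$, so $(Tu_k)$ is weakly null by Corollary~\ref{cor:seq}. Since $T$ is an embedding, $T^*$ is onto $\ell_\infty(\Delta)$ by the Hahn--Banach theorem, so $(u_k)$ is weakly null. By Schur's theorem it is norm null.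
\end{proof}

\section{Dual balls with spikes}\label{sec:spikes}

From now on $X=\ell_1(\Gamma)$ with $\Gamma$ infinite. Let $B_\infty$ be the unit ball of $\ell_\infty(\Gamma)$, let $e_\alpha$ be the unit vectors of $\ell_1(\Gamma)$, let $\mathbf 1_S$ be the indicator function of $S\subset\Gamma$, and let $e_\alpha^*=\mathbf 1_{\{\alpha\}}\in\ell_\infty(\Gamma)$. On bounded subsets of $\ell_\infty(\Gamma)$, $w^*$ is the topology of pointwise convergence.

Example~\ref{ex:c0} worked because the points $\pm e_m$ have relative $w^*$-neighborhoods in the dual ball of small norm diameter; every $w^*$-dense subset of the ball comes norm close to such a point. The cube $B_\infty$ has no such points: a basic neighborhood restricts finitely many coordinates, so it has diameter $2$. We create them by adding to the cube one point that sticks out in the coordinate $\alpha$, for each $\alpha\in\Gamma$. The other coordinates of this point are free, and we use them to copy a function of our choice.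

Fix $\tau>0$ and a nonempty set $Z\subset B_\infty$ with $|Z|\le|\Gamma|$. Since $|Z\times\Gamma|=|\Gamma|$, composing a bijection $\Gamma\to Z\times\Gamma$ with the first projection gives a surjection $\alpha\mapsto z_\alpha$ of $\Gamma$ onto $Z$ with infinite fibers. Define the \emph{spikes} $y_\alpha\in\ell_\infty(\Gamma)$ by
\[
y_\alpha(\beta)=z_\alpha(\beta)\quad(\beta\ne\alpha),\qquad y_\alpha(\alpha)=1+\tau,
\]
and put $E=B_\infty\cup\{\pm y_\alpha:\alpha\in\Gamma\}$. Let $B$ be the $w^*$-closed convex hull of $E$. It is $w^*$-compact, convex, symmetric, and $B_\infty\subset B\subset(1+\tau)B_\infty$. By (F1), $B$ is the dual unit ball of the norm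
\begin{equation}\label{eq:norm}
|v|=\max\Bigl(\|v\|_1,\ \sup_{\alpha\in\Gamma}|\langle v,y_\alpha\rangle|\Bigr),\qquad \|\cdot\|_1\le|\cdot|\le(1+\tau)\|\cdot\|_1 .
\end{equation}

\begin{proposition}\label{prop:spikes}
\begin{enumerate}
\item[(i)] $B$ is the $\|\cdot\|_\infty$-closed convex hull of $E$.
\item[(ii)] The hull $G$ of every exhaustion of $B$ contains $Z$ and all points $\pm y_\alpha$.
\item[(iii)] If the hull of every exhaustion of $B$ contains $B_\infty$, then $|\cdot|$ has \textup{(I)}.
\end{enumerate}
\end{proposition}

\begin{proof}
(i) The norm closure of $\operatorname{conv}E$ is contained in $B$; we prove the converse. The reason is that small coefficients on distinct spikes contribute little in the supremum norm, because distinct spikes stick out in distinct coordinates. Write $y_\alpha=u_\alpha+\tau e_\alpha^*$, where $u_\alpha\in B_\infty$ equals $z_\alpha$ off $\alpha$ and $1$ at $\alpha$. Collecting the coefficients of $y_\alpha$ and $-y_\alpha$, we see that $\operatorname{conv}E$ consists of the points $\sum_\alpha c(\alpha)y_\alpha+p$ with $c$ finitely supported, $\|c\|_1\le1$ and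 $\|p\|_\infty\le1-\|c\|_1$.

Let $y\in B$ be the pointwise limit of a net $x_i=\sum_\alpha c_i(\alpha)y_\alpha+p_i$ of such points. By compactness of $[-1,1]^\Gamma$ we may assume that $c_i\to c$ pointwise, and then $\|c\|_1\le1$. Fix $\varepsilon>0$; the set $\Phi=\{\alpha:|c(\alpha)|\ge\varepsilon\}$ is finite. Split
\[
x_i=\sum_{\alpha\in\Phi}c_i(\alpha)y_\alpha+q_i+\tau c_i\mathbf 1_{\Gamma\setminus\Phi},\qquad q_i=p_i+\sum_{\alpha\notin\Phi}c_i(\alpha)u_\alpha ,
\]
so that $\|q_i\|_\infty\le1-\sum_{\alpha\in\Phi}|c_i(\alpha)|$. The left side and the first and third terms on the right converge pointwise, so $q_i$ converges pointwise to some $q$ with $\|q\|_\infty\le1-\sum_{\alpha\in\Phi}|c(\alpha)|$. In the limit, $y=\bigl(\sum_{\alpha\in\Phi}c(\alpha)y_\alpha+q\bigr)+\tau c\mathbf 1_{\Gamma\setminus\Phi}$. The bracket lies in $\operatorname{conv}E$, and the last term has supremum norm at most $\tau\varepsilon$.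

(ii) Fix $\alpha$ and let $H=\{y\in(1+\tau)B_\infty:y(\alpha)\le1\}$, a $w^*$-compact convex set. The only point of $E$ whose $\alpha$-th coordinate exceeds $1$ is $y_\alpha$, so $E\setminus\{y_\alpha\}\subset H$, and $B\subset\operatorname{conv}(\{y_\alpha\}\cup H)$ by (F2). Let $0<\eta<\tau$. The $w^*$-open set $\{y:y(\alpha)>1+\tau-\eta\}$ contains $y_\alpha\in B$, so it contains some $y\in\bigcup_nK_n$. Write $y=\lambda y_\alpha+(1-\lambda)h$ with $h\in H$ and $0\le\lambda\le1$. Then
\[
1+\tau-\eta<y(\alpha)\le\lambda(1+\tau)+(1-\lambda)=1+\tau-(1-\lambda)\tau ,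
\]
so $1-\lambda<\eta/\tau$ and $\|y-y_\alpha\|_\infty=(1-\lambda)\|h-y_\alpha\|_\infty\le2(1+\tau)\eta/\tau$. Letting $\eta\to0$ gives $y_\alpha\in G$, and $-y_\alpha\in G$ by symmetry.

Now let $z\in Z$ and let $\alpha_1,\dots,\alpha_m$ be distinct points of the fiber over $z$. Then
\[
\frac1m\sum_{j=1}^my_{\alpha_j}=z+\frac1m\sum_{j=1}^m\bigl(1+\tau-z(\alpha_j)\bigr)e^*_{\alpha_j}.
\]
The left side lies in the convex set $G$, and the last sum has supremum norm at most $2+\tau$. Since the fiber is infinite, $m$ is arbitrary, and $z\in G$.

(iii) If $B_\infty\subset G$, then $E\subset G$ by (ii), so $G=B$ by (i). Apply Proposition~\ref{prop:dual}.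
\end{proof}

The assumption $\tau>0$ enters through the bound $1-\lambda<\eta/\tau$, and the restriction $|Z|\le|\Gamma|$ comes from having one spike per coordinate. The smallest choice of $Z$ shows both what the spikes achieve and what remains to be done.

\begin{example}\label{ex:one}
Let $Z=\{\mathbf 1\}$. Then $y_\alpha=\mathbf 1+\tau e_\alpha^*$ and $|v|=\max\bigl(\|v\|_1,\sup_\alpha|\sum_\beta v(\beta)+\tau v(\alpha)|\bigr)$. Example~\ref{ex:l1} corresponds to the exhaustion of $B_\infty$ by the sets $\{y\in B_\infty:|y(\gamma_k)|\le\frac12\text{ for }k\ge n\}$, whose hull misses $\mathbf 1$. For the new ball this cannot happen: every hull contains the spikes, hence their averages $\mathbf 1+\frac\tau m\mathbf 1_{\{\alpha_1,\dots,\alpha_m\}}$, hence $\mathbf 1$. Yet the new norm still fails (I). Let $D$ be the convex hull of the spikes $\pm y_\alpha$ and of the finitely supported elements of $B_\infty$. Its $w^*$-closure is convex and contains $E$, so $D$ is $w^*$-dense in $B$. The sequence $v_k=e_{\gamma_{2k}}-e_{\gamma_{2k+1}}$ is null on $D$, but $\langle v_k,\mathbf 1_S\rangle=1$ for $S=\{\gamma_2,\gamma_4,\dots\}$,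 and Corollary~\ref{cor:seq} applies.
\end{example}

So $Z$ must be rich enough to detect every such sequence, while having only $|\Gamma|$ elements. We cannot take $Z$ norm dense in $B_\infty$, which contains the $2^{|\Gamma|}$ functions $\mathbf 1_S$ at mutual distance $1$.

\section{Countably supported functions: proof of Theorem~\ref{thm:A}}\label{sec:A}

The gap between $|\Gamma|$ and $2^{|\Gamma|}$ is bridged by the two features of an exhaustion not yet used: each $K_n$ is $w^*$-compact, so exclusion from a closed $\varepsilon$-neighborhood of $K_n$ is witnessed by finitely many coordinates, and there are only countably many $K_n$. Together they show that membership in the hull is decided on countable sets.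

\begin{lemma}\label{lem:countable}
Let $K_1,K_2,\dots$ be $w^*$-compact subsets of $\ell_\infty(\Gamma)$, let $G$ be the norm closure of their union, and let $z\in B_\infty$. Suppose that for every countable $S\subset\Gamma$ there is $z'\in G\cap B_\infty$ with $z'|_S=z|_S$. Then $z\in G$.
\end{lemma}

\begin{proof}
Suppose not. Then there is $\varepsilon>0$ with $z\notin K_n+\varepsilon B_\infty$ for all $n$. Each set $K_n+\varepsilon B_\infty$ is $w^*$-compact by (F2), so its complement is a $w^*$-neighborhood of $z$. On $B_\infty$ the topology $w^*$ is the pointwise one, so there is a finite set $S_n\subset\Gamma$ such that no $y\in B_\infty$ with $y|_{S_n}=z|_{S_n}$ lies in $K_n+\varepsilon B_\infty$. Take $z'\in G\cap B_\infty$ that agrees with $z$ on the countable set $S=\bigcup_nS_n$. Since $z'\in G$, we have $z'\in K_n+\varepsilon B_\infty$ for some $n$. This contradicts $z'|_{S_n}=z|_{S_n}$.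
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
If $|\Gamma|\le1$, the space is finite-dimensional and $\|\cdot\|_1$ has (I). Otherwise $|\Gamma|=|\Gamma|^{\aleph_0}\ge2^{\aleph_0}$, so $\Gamma$ is infinite and Section~\ref{sec:spikes} applies. Let $Z$ be the set of countably supported elements of $B_\infty$. Such an element is determined by a sequence in $\Gamma$ and a sequence in $[-1,1]$, so $|Z|\le|\Gamma|^{\aleph_0}\cdot\mathfrak c^{\aleph_0}=|\Gamma|$; this count is the only use of the hypothesis. Let $|\cdot|$ be the norm \eqref{eq:norm} for this $Z$, and let $G$ be the hull of an exhaustion of $B$. For $z\in B_\infty$ and countable $S\subset\Gamma$, the function $z\mathbf 1_S$ lies in $Z$, hence in $G$ by Proposition~\ref{prop:spikes}(ii), and it agrees with $z$ on $S$. By Lemma~\ref{lem:countable}, $z\in G$. So $B_\infty\subset G$, and Proposition~\ref{prop:spikes}(iii) gives (I). The case $|\Gamma|=\mathfrak c$ is included since $\mathfrak c^{\aleph_0}=\mathfrak c$.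
\end{proof}

\section{Schur families: proof of Theorem~\ref{thm:B}}\label{sec:B}

The last assertion of Theorem~\ref{thm:B} is Example~\ref{ex:l1}, and (b) trivially implies (a). The implication (a)$\Rightarrow$(c) is Proposition~\ref{prop:nec} with $\Delta=\Gamma$ and $T$ the identity: the finitely supported vectors with rational entries show that $\operatorname{dens}\ell_1(\Gamma)\le|\Gamma|$. It remains to prove (c)$\Rightarrow$(b).

We argue by contradiction. If a hull $G$ misses part of $B_\infty$, a functional $F$ in the bidual witnesses it. A Schur family speaks about sequences in $\ell_1(\Gamma)$, so we first replace $F$ by one vector $v_n$ for each set $K_n$.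

\begin{lemma}\label{lem:sequence}
Let $K_1\subset K_2\subset\cdots$ be nonempty $w^*$-compact convex symmetric subsets of $\ell_\infty(\Gamma)$, let $G$ be the norm closure of their union, and suppose that $B_\infty\not\subset G$. Then there are $\delta\in(0,\frac12)$ and $v_n\in\ell_1(\Gamma)$ with $1-\delta<\|v_n\|_1\le1$ for all $n$ and $\limsup_n\langle v_n,y\rangle\le1-2\delta$ for all $y\in G$.
\end{lemma}

\begin{proof}
By (F3) there is $F\in\ell_\infty(\Gamma)^*$ with $\sup_{B_\infty}F=1$ and $\sup_GF<1$. Choose $\delta\in(0,\frac12)$ with $\sup_GF\le1-2\delta$, and $x_0\in B_\infty$ with $F(x_0)>1-\delta$. Fix $n$. The set $L=\operatorname{conv}\bigl(B_\infty\cup(1-2\delta)^{-1}K_n\bigr)$ is $w^*$-compact, convex and symmetric, and $F\le1$ on $L$. Hence $x_0/(1-\delta)\notin L$, and by (F1) there is $v_n\in L_\circ$ with $|\langle v_n,x_0\rangle|>1-\delta$. From $v_n\in L_\circ$ we get $\|v_n\|_1\le1$ and $\langle v_n,y\rangle\le1-2\delta$ for $y\in K_n$, and $x_0\in B_\infty$ gives $\|v_n\|_1>1-\delta$. If $y\in G$ and $\varepsilon>0$, pick $m$ and $y'\in K_m$ with $\|y-y'\|_\infty\le\varepsilon$.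 For $n\ge m$ we have $y'\in K_n$, so $\langle v_n,y\rangle\le1-2\delta+\varepsilon$.
\end{proof}

Here is the difficulty. The sequence $(v_n)$ is not null on $G$; the functions in $G$ only fail to reach its norm by a fixed amount. The definition of a Schur family is qualitative and says nothing about such a sequence. We must subtract from $v_n$ the part that the test functions see, and show that something remains.

Write $v_n=\sigma_n|v_n|$ with $\sigma_n\in\{\pm1\}^\Gamma$, and regard $|v_n|$ as a measure on $\Gamma$. Let $M$ be a linear space of test functions. If $y\in M$ is a best approximation of $\sigma_n$ from $M$ in $L_2(|v_n|)$, the residual $\sigma_n-y$ is orthogonal to $M$, which means that the vector $w=v_n-y|v_n|$ is annihilated by $M$. If moreover $|y|\le1$, then $\|w\|_1=\|v_n\|_1-\langle v_n,y\rangle$, as computed in Step 4 below, and this is the amount by which $y$ fails to norm $v_n$. For instance, let $M$ be the constants and $v_n=\frac23e_{\gamma_{2n}}-\frac13e_{\gamma_{2n+1}}$. The best constant is the mean $y=\frac23-\frac13=\frac13$ of $\sigma_n$, and $w=\frac49(e_{\gamma_{2n}}-e_{\gamma_{2n+1}})$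 sums to zero and has norm $\frac89=1-\frac13\cdot\frac13$.

In general the best approximation depends on $n$, and then the bound $\limsup_n\langle v_n,y\rangle\le1-2\delta$, which holds for each fixed $y$, cannot be applied to it. We therefore look for functions that are nearly best asymptotically in $n$, along a subsequence. To keep them in the unit ball we need the \emph{truncation} $\theta(s)=\max(-1,\min(1,s))$, a $1$-Lipschitz function on $\mathbb R$ that fixes $[-1,1]$.

\begin{proposition}\label{prop:residual}
Let $M\subset\ell_\infty(\Gamma)$ be a linear subspace with $\theta\circ y\in M$ for all $y\in M$, and let $B_M=M\cap B_\infty$. Let $\delta>0$ and $v_n\in\ell_1(\Gamma)$ satisfy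
\begin{equation}\label{eq:gap}
1-\delta<\|v_n\|_1\le1\quad(n\in\mathbb N),\qquad\limsup_n\langle v_n,y\rangle\le1-2\delta\quad(y\in B_M).
\end{equation}
Then there is a sequence $(w_j)$ in $\ell_1(\Gamma)$, null on $M$, with $\delta/2\le\|w_j\|_1\le2$. In particular, no subset of $M$ is a Schur family.
\end{proposition}

\begin{proof}
For $y\in M$ put
\[
\varphi_n(y)=2\langle v_n,y\rangle-\int y^2\,d|v_n|=\|v_n\|_1-\int(\sigma_n-y)^2\,d|v_n| ,
\]
where the second equality uses $\sigma_n^2=1$. Thus $\varphi_n\le1$, $\varphi_n(0)=0$, and maximizing $\varphi_n$ means approximating $\sigma_n$ in $L_2(|v_n|)$.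

\emph{Step 1: stabilization.} For infinite $N\subset\mathbb N$ let $Q(N)=\sup_{y\in M}\limsup_{n\in N}\varphi_n(y)\in[0,1]$. A function with $\limsup_{n\in N}\varphi_n(y)$ close to $Q(N)$ is good only along a subsequence, and after a further thinning of that subsequence $Q$ might drop. We first pass to a set on which this cannot happen. If $N\setminus N'$ is finite, then $Q(N)\le Q(N')$. Choose infinite sets $\mathbb N=N_0\supset N_1\supset\cdots$ with
\[
Q(N_{i+1})\le\inf\{Q(N):N\subset N_i\text{ infinite}\}+2^{-i},
\]
and an infinite set $P_0=\{m_0<m_1<\cdots\}$ with $m_i\in N_i$, so that $P_0\setminus N_i$ is finite for all $i$. Put $Q=Q(P_0)$. For infinite $N\subset P_0$ and every $i$, the set $N\setminus N_i$ is finite, so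
\[
Q\ge Q(N)=Q(N\cap N_i)\ge Q(N_{i+1})-2^{-i}\ge Q-2^{-i}.
\]
Hence $Q(N)=Q$ for every infinite $N\subset P_0$. We also record, from the definition of $Q$:
\begin{equation}\label{eq:upper}
\text{for each $y\in M$ and $\eta>0$, }\ \varphi_n(y)\le Q+\eta\ \text{ for all large $n\in P_0$.}
\end{equation}

\emph{Step 2: almost maximizers.} We construct $y_j\in B_M$ and infinite sets $P_0\supset P_1\supset\cdots$ with
\begin{equation}\label{eq:lower}
\varphi_n(y_j)>Q-4^{-j}\qquad(n\in P_j,\ j\ge1).
\end{equation}
Given $P_{j-1}$, the equality $Q(P_{j-1})=Q$ gives $y\in M$ with $\varphi_n(y)>Q-4^{-j}$ for infinitely many $n\in P_{j-1}$; let $P_j$ be the set of these $n$. Put $y_j=\theta\circ y\in B_M$. For $\sigma=\pm1$ we have $|\sigma-\theta(s)|=|\theta(\sigma)-\theta(s)|\le|\sigma-s|$, so $\varphi_n(y_j)\ge\varphi_n(y)$, and \eqref{eq:lower} holds.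

\emph{Step 3: two estimates.} They are the approximate forms of the uniqueness of the best approximation and of the orthogonality of the residual.

($\alpha$) \emph{For $1\le i<j$ and all large $n\in P_j$: $\int|y_i-y_j|\,d|v_n|\le3\cdot2^{-i}$.} Let $g=\frac12(y_i+y_j)\in M$. The identity $\bigl(\frac{a+b}2\bigr)^2=\frac{a^2+b^2}2-\frac{(a-b)^2}4$ gives
\[
\tfrac14\int(y_i-y_j)^2\,d|v_n|=\varphi_n(g)-\tfrac12\varphi_n(y_i)-\tfrac12\varphi_n(y_j).
\]
For large $n\in P_j\subset P_i$, \eqref{eq:upper} with $\eta=4^{-i}$ and \eqref{eq:lower} bound the right side by $4^{-i}+\frac124^{-i}+\frac124^{-j}\le2\cdot4^{-i}$. Since $|v_n|$ has total mass at most $1$, the Cauchy--Schwarz inequality gives $\int|y_i-y_j|\,d|v_n|\le\sqrt8\cdot2^{-i}\le3\cdot2^{-i}$.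

($\beta$) \emph{For $i\ge1$, $y\in B_M$ and all large $n\in P_i$: $|\langle v_n-y_i|v_n|,y\rangle|\le2\cdot2^{-i}$.} Expanding the square, for $t=\pm2^{-i}$,
\[
2t\,\langle v_n-y_i|v_n|,y\rangle=\varphi_n(y_i+ty)-\varphi_n(y_i)+t^2\int y^2\,d|v_n| .
\]
For large $n\in P_i$, \eqref{eq:upper} applied to the two functions $y_i\pm2^{-i}y\in M$ and \eqref{eq:lower} bound the right side by $4^{-i}+4^{-i}+4^{-i}$. Using both signs of $t$, we get $|\langle v_n-y_i|v_n|,y\rangle|\le\frac32\cdot2^{-i}$.

\emph{Step 4: the diagonal sequence.} No single $y_i$ makes the residuals null, since ($\beta$) leaves an error $2\cdot2^{-i}$; so we let the index grow. In ($\beta$) the meaning of ``large'' depends on $y$, which ranges over a possibly uncountable set, while in ($\alpha$) it depends only on $i$ and $j$. We therefore build ($\alpha$) into the choice of the subsequence and use it to reduce to ($\beta$) with a fixed index. Choose $n_1<n_2<\cdots$ with $n_j\in P_j$, so large that the estimate in ($\alpha$) holds at $n=n_j$ for all $i<j$, and that $\langle v_{n_j},y_j\rangle\le1-\frac32\delta$, which is possible by \eqref{eq:gap}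 because $y_j\in B_M$. Put
\[
w_j=v_{n_j}-y_j|v_{n_j}|=(\sigma_{n_j}-y_j)|v_{n_j}|,\qquad\|w_j\|_1\le2 .
\]
Let $y\in B_M$ and fix $i$. For $j>i$,
\[
|\langle w_j,y\rangle|\le|\langle v_{n_j}-y_i|v_{n_j}|,y\rangle|+\int|y_i-y_j|\,d|v_{n_j}| .
\]
The second term is at most $3\cdot2^{-i}$. Since $n_j\in P_j\subset P_i$ and $n_j\to\infty$, the first is at most $2\cdot2^{-i}$ for large $j$, by ($\beta$). As $i$ is arbitrary, $\langle w_j,y\rangle\to0$, and by homogeneity $(w_j)$ is null on $M$. Finally, $|\sigma-s|=1-\sigma s$ for $\sigma=\pm1$ and $|s|\le1$, so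
\[
\|w_j\|_1=\int(1-\sigma_{n_j}y_j)\,d|v_{n_j}|=\|v_{n_j}\|_1-\langle v_{n_j},y_j\rangle\ge(1-\delta)-(1-\tfrac32\delta)=\tfrac\delta2 .\qedhere
\]
\end{proof}

\begin{proof}[Proof of \textup{(c)}$\Rightarrow$\textup{(b)}]
Let $D$ be a Schur family with $|D|\le|\Gamma|$, and let $\tau>0$. We enlarge $D$ to a space to which Proposition~\ref{prop:residual} applies, without increasing the density. Let $M$ be the norm closed subalgebra of $\ell_\infty(\Gamma)$ generated by $D\cup\{\mathbf 1\}$. For $y\in M$, the Weierstrass theorem gives polynomials $p_k\to\theta$ uniformly on $[-\|y\|_\infty,\|y\|_\infty]$, so $\theta\circ y=\lim_kp_k(y)\in M$. The polynomials with rational coefficients in elements of $D\cup\{\mathbf 1\}$ form a dense set $M_0\subset M$ with $|M_0|\le|\Gamma|$. The map $y\mapsto\theta\circ y$ is $1$-Lipschitz from $M$ onto $B_M$, so $Z=\{\theta\circ y:y\in M_0\}$ is a norm dense subset of $B_M$ with $|Z|\le|\Gamma|$.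

Let $|\cdot|$ be the norm \eqref{eq:norm} for this $Z$, and let $G$ be the hull of an exhaustion of $B$. By Proposition~\ref{prop:spikes}(ii), $Z\subset G$, hence $B_M\subset G$. If $B_\infty\not\subset G$, Lemma~\ref{lem:sequence} gives $\delta$ and $(v_n)$ satisfying \eqref{eq:gap}, and Proposition~\ref{prop:residual} shows that $D\subset M$ is not a Schur family, a contradiction. So $B_\infty\subset G$, and $|\cdot|$ has (I) by Proposition~\ref{prop:spikes}(iii). This completes the proof of Theorem~\ref{thm:B}.
\end{proof}

\begin{remark}
For infinite $\Gamma$, Theorem~\ref{thm:A} is also a special case of Theorem~\ref{thm:B}: a sequence in $\ell_1(\Gamma)$ is supported in a countable set $S$, so if it is null on all countably supported elements of $B_\infty$, it is weakly null in $\ell_1(S)$, hence norm null. The proof in Section~\ref{sec:A} avoids Proposition~\ref{prop:residual}.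
\end{remark}

\section{Cardinal arithmetic: proof of Theorem~\ref{thm:C}}\label{sec:card}

We recall the cardinals involved. A set $Y\subset\mathbb N$ \emph{splits} an infinite set $A\subset\mathbb N$ if $A\cap Y$ and $A\setminus Y$ are both infinite. The splitting number $\mathfrak s$ is the least size of a family of subsets of $\mathbb N$ such that every infinite $A$ is split by some member. Give $\{\pm1\}^{\mathbb N}$ the product topology and the fair-coin product measure. Then $\operatorname{cov}(\mathcal N)$ is the least number of null sets covering $\{\pm1\}^{\mathbb N}$, and $\operatorname{non}(\mathcal M)$ is the least size of a nonmeager subset of $\{\pm1\}^{\mathbb N}$, a set being meager if it is covered by countably many closed sets with empty interior. Next, $\operatorname{cof}([\kappa]^\omega)$ is the least size of a \emph{cofinal family}: a family of countable subsets of $\kappa$ such that each countable subset of $\kappa$ is contained in a member. The cofinality $\operatorname{cf}\kappa$ is the least size of an unbounded subset of the ordinal $\kappa$; infinite successor cardinals $\kappa$ satisfy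 $\operatorname{cf}\kappa=\kappa$. An infinite cardinal $\lambda$ is a \emph{strong limit} if $2^\nu<\lambda$ for all $\nu<\lambda$.

\subsection*{Bounds for $\mathfrak z$}

A small family of test functions can be defeated in two ways: by two point masses at which all test functions nearly agree, or by many small masses with random signs. In the other direction, the upper bound comes from a category argument.

\begin{lemma}\label{lem:z}
$\aleph_1\le\max(\mathfrak s,\operatorname{cov}(\mathcal N))\le\mathfrak z\le\operatorname{non}(\mathcal M)$.
\end{lemma}

\begin{proof}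
\emph{$\aleph_1\le\mathfrak s$.} Given $Y_1,Y_2,\dots\subset\mathbb N$, choose infinite sets $A_1\supset A_2\supset\cdots$ with $A_k\subset Y_k$ or $A_k\cap Y_k=\emptyset$, and $a_1<a_2<\cdots$ with $a_k\in A_k$. No $Y_k$ splits $\{a_1,a_2,\dots\}$.

\emph{$\mathfrak s\le\mathfrak z$.} Let $D\subset\ell_\infty(\mathbb N)$ with $|D|<\mathfrak s$. The sets $\{k:x(k)<q\}$, $x\in D$, $q\in\mathbb Q$, are fewer than $\mathfrak s$ in number because $\mathfrak s$ is uncountable. So some infinite $A=\{a_1<a_2<\cdots\}$ is split by none of them. Each $x\in D$ converges along $A$: otherwise a rational $q$ strictly between its lower and upper limits along $A$ would give a set that splits $A$. Then $v_k=e_{a_{2k}}-e_{a_{2k+1}}$ is null on $D$ and $\|v_k\|_1=2$, so $D$ is not a Schur family.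

\emph{$\operatorname{cov}(\mathcal N)\le\mathfrak z$.} Let $|D|<\operatorname{cov}(\mathcal N)$, and let $I_k\subset\mathbb N$ be disjoint sets with $|I_k|=k$. For $x\in D$ and $r\in\{\pm1\}^{\mathbb N}$ put $s_k(r)=\frac1k\sum_{i\in I_k}r_ix(i)$. For independent fair signs and reals $a_i$, expanding the fourth power gives $\mathbb E(\sum_ir_ia_i)^4=\sum_ia_i^4+3\sum_{i\ne l}a_i^2a_l^2\le3(\sum_ia_i^2)^2$, so $\mathbb Es_k^4\le3\|x\|_\infty^4/k^2$. Hence $\sum_ks_k^4$ has finite expectation, and $s_k(r)\to0$ outside a null set $N_x$. Choose $r\notin\bigcup_{x\in D}N_x$. Then $v_k=\frac1k\sum_{i\in I_k}r_ie_i$ is null on $D$ and $\|v_k\|_1=1$.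

\emph{$\mathfrak z\le\operatorname{non}(\mathcal M)$.} Let $D_0\subset\{\pm1\}^{\mathbb N}$ be nonmeager with $|D_0|=\operatorname{non}(\mathcal M)$, and let $D=D_0\cup\{e_k^*:k\in\mathbb N\}$. Finite sets are meager, so $D_0$ is infinite and $|D|=|D_0|$. Let $(v_n)$ be bounded and null on $D$, and let $\varepsilon>0$. The closed sets $C_m=\{x\in\{\pm1\}^{\mathbb N}:|\langle v_n,x\rangle|\le\varepsilon\text{ for all }n\ge m\}$ cover $D_0$, so some $C_m$ contains all $x$ with prescribed coordinates on a finite set $\Phi$. For $n\ge m$ take such points $x,x'$ with $x(k)v_n(k)=|v_n(k)|$ and $x'(k)=-x(k)$ for $k\notin\Phi$. Then $2\sum_{k\notin\Phi}|v_n(k)|=\langle v_n,x-x'\rangle\le2\varepsilon$. Since $v_n(k)=\langle v_n,e_k^*\rangle\to0$ for $k\in\Phi$, we get $\limsup_n\|v_n\|_1\le\varepsilon$. So $D$ is a Schur family.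
\end{proof}

\subsection*{Schur families on large index sets}

Every sequence in $\ell_1(\Gamma)$ is supported in a countable set $S$, and then only the restrictions to $S$ of the test functions matter. So $D$ is a Schur family as soon as every countable subset of $\Gamma$ lies in a countable $S$ for which $D|_S=\{x|_S:x\in D\}$ is a Schur family in $\ell_\infty(S)$. The next two lemmas achieve this economically.

\begin{lemma}\label{lem:glue}
If $\kappa\ge\mathfrak z$ and $\operatorname{cof}([\kappa]^\omega)\le\kappa$, then $\ell_\infty(\kappa)$ contains a Schur family of size at most $\kappa$. Moreover, $\operatorname{cof}([\aleph_n]^\omega)\le\aleph_n$ for all $n<\omega$.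
\end{lemma}

\begin{proof}
Let $\mathcal C$ be a cofinal family with $|\mathcal C|\le\kappa$. Adding a fixed countably infinite set to each member, we may assume that all members are infinite. For $S\in\mathcal C$ let $D_S$ be a Schur family of size $\mathfrak z$ in $\ell_\infty(S)$, with its elements extended by $0$ to $\kappa$. Then $D=\bigcup_{S\in\mathcal C}D_S$ has size at most $\kappa\cdot\mathfrak z=\kappa$, and $D|_S\supset D_S|_S$ is a Schur family for each $S\in\mathcal C$.

For the second claim we use induction on $n$. A countable index set has a cofinal family with one member, the set itself. For $n\ge1$, since $\operatorname{cf}\omega_n=\omega_n>\omega$, every countable subset of $\omega_n$ lies in an ordinal $\xi<\omega_n$. As $|\xi|\le\aleph_{n-1}$, the induction hypothesis gives a cofinal family of size at most $\aleph_{n-1}$ for $\xi$. The union of these families over $\xi<\omega_n$ is cofinal and has size at most $\aleph_n$.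
\end{proof}

Above the continuum we can do with far fewer functions than points, by using functions on a Cantor cube that depend on countably many coordinates.

\begin{lemma}\label{lem:cube}
If $\mu$ is infinite, $\mu^{\aleph_0}=\mu$ and $|\Gamma|\le2^\mu$, then $\ell_\infty(\Gamma)$ contains a Schur family of size at most $\mu$.
\end{lemma}

\begin{proof}
Identify $\Gamma$ with a subset of $\{0,1\}^\mu$. For countable $A\subset\mu$, countable $C\subset\{0,1\}^A$ and $g:C\to\{\pm1\}$, define $x_{A,C,g}(a)=g(a|_A)$ if $a|_A\in C$, and $x_{A,C,g}(a)=1$ otherwise. Let $D$ be the set of these functions. There are at most $\mu^{\aleph_0}=\mu$ choices for $A$, then at most $\mathfrak c^{\aleph_0}=\mathfrak c$ for $C$ and at most $\mathfrak c$ for $g$; as $\mu=\mu^{\aleph_0}\ge\mathfrak c$, we get $|D|\le\mu$. Let $S\subset\Gamma$ be countable. Choosing for each pair of distinct points of $S$ a coordinate where they differ, we get a countable $A$ such that $a\mapsto a|_A$ is injective on $S$. With $C=\{a|_A:a\in S\}$ and $g$ arbitrary, we see that $D|_S=\{\pm1\}^S$. This is a Schur family in $\ell_\infty(S)$. Indeed,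 its linear span contains each indicator $\mathbf 1_Y=\frac12\bigl(\mathbf 1+(2\cdot\mathbf 1_Y-\mathbf 1)\bigr)$, hence all finitely valued functions, which are norm dense in $\ell_\infty(S)$. A bounded sequence null on $\{\pm1\}^S$ is therefore weakly null, and norm null by Schur's theorem.
\end{proof}

At a strong limit cardinal of countable cofinality, a family of size $\kappa$ is a countable union of pieces too small to separate the points of $\kappa$.

\begin{lemma}\label{lem:strong}
If $\kappa$ is an uncountable strong limit cardinal with $\operatorname{cf}\kappa=\omega$, then $\ell_\infty(\kappa)$ contains no Schur family of size at most $\kappa$.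
\end{lemma}

\begin{proof}
Write $\kappa=\sup_n\kappa_n$ with infinite cardinals $\kappa_1\le\kappa_2\le\cdots<\kappa$. Let $|D|\le\kappa$, fix an injection of $D$ into $\kappa$, and let $D_n$ be the preimage of $\kappa_n$. Then $D=\bigcup_nD_n$, the $D_n$ increase and $|D_n|\le\kappa_n$. The map $\alpha\mapsto(x(\alpha))_{x\in D_n}$ from $\kappa$ to $\mathbb R^{D_n}$ takes at most $\mathfrak c^{\kappa_n}=2^{\kappa_n}<\kappa$ values. So there are $\alpha_n\ne\beta_n$ with $x(\alpha_n)=x(\beta_n)$ for all $x\in D_n$. Then $v_n=e_{\alpha_n}-e_{\beta_n}$ has norm $2$, and for each $x\in D$ we have $\langle v_n,x\rangle=0$ for all large $n$.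
\end{proof}

One computation is needed twice.

\begin{lemma}\label{lem:arith}
If $\operatorname{cf}\lambda>\omega$ and $2^\nu\le\lambda$ for all infinite $\nu<\lambda$, then $\lambda^{\aleph_0}=\lambda$.
\end{lemma}

\begin{proof}
Every sequence in $\lambda$ takes its values in some infinite ordinal $\xi<\lambda$. For $\nu=|\xi|$ there are $\nu^{\aleph_0}\le(2^\nu)^{\aleph_0}=2^\nu\le\lambda$ sequences in $\xi$, and there are $\lambda$ choices of $\xi$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(1) The inequalities are Lemma~\ref{lem:z}. If $X$ contains an isomorphic copy of $\ell_1$ and admits an equivalent norm with (I), Proposition~\ref{prop:nec} with $\Delta=\mathbb N$ gives $\mathfrak z\le\operatorname{dens}X$. For $X=\ell_1(\Gamma)$, which contains $\ell_1$ and has density at most $\kappa$, this shows that a good $\kappa$ satisfies $\kappa\ge\mathfrak z$.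

(2) Necessity of $\kappa\ge\mathfrak z$ is (1). Sufficiency, and the example $\kappa=\aleph_n$, follow from Lemma~\ref{lem:glue} and Theorem~\ref{thm:B}.

(3) The second statement follows from Lemma~\ref{lem:strong} and Theorem~\ref{thm:B}. For the first, let $\kappa\ge\mathfrak c$. To apply Lemma~\ref{lem:cube} we need $\mu=\mu^{\aleph_0}$ with $\mu\le\kappa\le2^\mu$, so we start from the least infinite cardinal $\lambda$ with $2^\lambda\ge\kappa$; note that $\lambda\le\kappa$. If $\lambda^{\aleph_0}\le\kappa$, then $\mu=\lambda^{\aleph_0}$ satisfies $\mu^{\aleph_0}=\mu\le\kappa\le2^\lambda\le2^\mu$, and $\kappa$ is good by Lemma~\ref{lem:cube} and Theorem~\ref{thm:B}. Suppose now that $\lambda^{\aleph_0}>\kappa$; we show that $\lambda$ is one of the excluded cardinals. First, $\lambda>\aleph_0$, since $\aleph_0^{\aleph_0}=\mathfrak c\le\kappa$. If some infinite $\nu<\lambda$ had $2^\nu\ge\lambda$, then $\lambda^{\aleph_0}\le(2^\nu)^{\aleph_0}=2^\nu<\kappa$ by minimality of $\lambda$, which is false. So $\lambda$ is a strong limit. If $\operatorname{cf}\lambda>\omega$, Lemma~\ref{lem:arith} would give $\lambda^{\aleph_0}=\lambda\le\kappa$,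 which is false; so $\operatorname{cf}\lambda=\omega$. Finally $\lambda\le\kappa<\lambda^{\aleph_0}\le2^\lambda$. This contradicts the hypothesis of (3).

(4) Assume GCH, that is, $2^\nu=\nu^+$ for all infinite $\nu$. If $\operatorname{cf}\kappa>\omega$, then $2^\nu=\nu^+\le\kappa$ for infinite $\nu<\kappa$, so $\kappa^{\aleph_0}=\kappa$ by Lemma~\ref{lem:arith}, and $\kappa$ is good by Theorem~\ref{thm:A}. Let $\operatorname{cf}\kappa=\omega$. If $\kappa=\aleph_0$, it is not good by (1), since $\mathfrak z\ge\aleph_1$. If $\kappa>\aleph_0$, it is not a successor cardinal, so $2^\nu=\nu^+<\kappa$ for infinite $\nu<\kappa$. Thus $\kappa$ is a strong limit, and it is not good by (3).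

(5) Under CH, $\aleph_1=\mathfrak c$ and Theorem~\ref{thm:A} applies. Under Martin's axiom and $\neg$CH, $\operatorname{cov}(\mathcal N)=\mathfrak c>\aleph_1$ (Martin--Solovay), so $\aleph_1<\mathfrak z$ and (1) applies.
\end{proof}

Both hypotheses in (5) are consistent relative to ZFC (G\"odel for CH, Solovay--Tennenbaum for $\mathrm{MA}+\neg\mathrm{CH}$), which gives the independence stated in Section~\ref{sec:intro}.

\begin{thebibliography}{1}

\bibitem{IP}
\emph{Intersection properties of the unit ball},
\texttt{https://air.unimi.it/\allowbreak retrieve/\allowbreak dfa8b99e-e312-748b-e053-3a05fe0a3a96/\allowbreak Intersection\_Properties7.pdf}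

\end{thebibliography}
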